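\title{Convergence to equilibrium of the biased annihilating branching process on $\mathbb{Z}$}

\begin{abstract}
In the biased annihilating branching process on $\mathbb{Z}$, a particle acts on each of its two neighboring sites at rate $\frac12$, making the site occupied with probability $p$ and empty with probability $1-p$. We prove that for every $p\in(0,1]$ the process started from a single particle converges weakly to the product Bernoulli($p$) measure, as conjectured. The convergence of local observables is uniform over all initial configurations and all sites within distance $\kappa_1(p)t$ of the initial configuration. The proof combines a spectral gap that is uniform over finite intervals with entropy production: behind the edge of a large hole the law is, on a suitable scale, close to a mixture of equilibrium and the empty configuration; an $L^2$ estimate shows that an edge in equilibrium advances linearly and that the empty alternative cannot last.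
\end{abstract}

\section{The problem and the result}\label{sec:intro}

\subsection{The process}

Fix $p\in(0,1]$ and put $q=1-p$. A configuration $x\in\{0,1\}^{\mathbb{Z}}$ is identified with the set $\{i:x(i)=1\}$ of its \emph{particles}. The \emph{biased annihilating branching process} $(X_t)_{t\ge0}$ is the Markov process on $\{0,1\}^{\mathbb{Z}}$ with generator
\[
Gf(x)=\tfrac12p\sum_{|i-j|=1}\bigl\{f(\mathrm{bra}_{ji}(x))-f(x)\bigr\}+\tfrac12q\sum_{|i-j|=1}\bigl\{f(\mathrm{kill}_{ji}(x))-f(x)\bigr\},
\]
where the sums run over ordered pairs $(j,i)$ of neighbors, and $\mathrm{bra}_{ji}(x)$, respectively $\mathrm{kill}_{ji}(x)$, is obtained from $x$ by setting site $i$ to $1$, respectively $0$, if $x(j)=1$, and equals $x$ if $x(j)=0$. We realize the process by \emph{clocks}. Every ordered pair $(j,i)$ of neighbors carries an independent Poisson process of rate $\frac12$ whose points (\emph{rings}) have independent Bernoulli($p$) marks; at a ring of $(j,i)$, site $i$ takes the value of the mark if $j$ is occupied, and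 nothing happens if $j$ is empty. Collecting the terms that act on site $i$,
\begin{equation}\label{eq:gen}
Gf=\sum_{i}c_i\,(\pi_if-f),\qquad c_i(x)=\tfrac12\bigl(x(i-1)+x(i+1)\bigr),
\end{equation}
where $\pi_if(x)=pf(x^{i,1})+qf(x^{i,0})$ and $x^{i,a}$ is $x$ with site $i$ set to $a$. So site $i$ is resampled from Bernoulli($p$) at rate $c_i$, and this rate does not depend on $x(i)$.

Let $\pi_\alpha$ be the product Bernoulli($\alpha$) measure on $\{0,1\}^{\mathbb{Z}}$, so that $\pi_0$ is the point mass at the empty configuration $\emptyset$. Let $\mathbb{P}^x,\mathbb{E}^x$ refer to the process started from $x$, and let $\delta_0$ be the configuration with a single particle, at $0$. Neuhauser and Sudbury \cite{NS93} showed that $\pi_0$ and $\pi_p$ are reversible invariant laws, that every invariant law is a convex combination of the two, and that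
\begin{equation}\label{eq:conj}
\mathbb{P}^{\delta_0}[X_t\in\cdot\,]\longrightarrow\pi_p\quad\text{weakly as }t\to\infty
\end{equation}
if $p\ge\frac14$. Sudbury \cite{Sud99} extended \eqref{eq:conj} to $p\ge0.0335$. It is conjectured in \cite{BAB} that \eqref{eq:conj} holds for all $p>0$. We prove this conjecture; the proof does not use the results just quoted.

\subsection{Main result}

Let $\mathrm{dist}(z,x)$ be the distance from $z\in\mathbb{Z}$ to the nearest particle of $x$ ($=\infty$ if $x=\emptyset$), and let $(\tau_zx)(i)=x(i+z)$. A function is \emph{local} if it depends on finitely many coordinates.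

\begin{theorem}\label{thm:main}
Let $p\in(0,1]$. There is $\kappa_1=\kappa_1(p)>0$ such that for every local function $g$,
\[
\lim_{t\to\infty}\ \sup_{(x,z):\ \mathrm{dist}(z,x)\le\kappa_1t}\bigl|\mathbb{E}^x[g(\tau_zX_t)]-\pi_p(g)\bigr|=0 .
\]
\end{theorem}

\begin{corollary}\label{cor:main}
Let $p\in(0,1]$.
\begin{enumerate}
\item[(i)] The convergence \eqref{eq:conj} holds.
\item[(ii)] For every initial law $\mu$, the law of $X_t$ converges weakly to $\mu(\{\emptyset\})\pi_0+(1-\mu(\{\emptyset\}))\pi_p$.
\item[(iii)] $\mathbb{P}^{\delta_0}\bigl[\min X_t\le-\frac{\kappa_1}{2}t,\ \max X_t\ge\frac{\kappa_1}{2}t\bigr]\to1$ as $t\to\infty$.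
\end{enumerate}
\end{corollary}

\begin{proof}
Weak convergence on the compact space $\{0,1\}^{\mathbb{Z}}$ is convergence of the expectations of local functions. For (i) take $x=\delta_0$, $z=0$. For (ii), $\emptyset$ is absorbing, and each $x\ne\emptyset$ satisfies $\mathrm{dist}(0,x)\le\kappa_1t$ for large $t$, so $\mathbb{E}^x[g(X_t)]\to\pi_p(g)$; integrate against $\mu$ by dominated convergence. For (iii) let $g$ be the indicator that $[-m,m]$ is empty and $z=\pm\lfloor\kappa_1t\rfloor$. The probability that $z+[-m,m]$ is empty at time $t$ tends to $q^{2m+1}$, and $\lfloor\kappa_1t\rfloor-m\ge\frac{\kappa_1}2t$ for large $t$. So the probability in (iii) has $\liminf$ at least $1-2q^{2m+1}$, for every $m$.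
\end{proof}

\subsection{What to expect}

The process started from $\delta_0$ never dies out, because a particle can only be killed by another particle. But it is a finite set at all times, and it could be invisible from the origin for a positive fraction of the time, by staying small and wandering off or by leaving large holes. The question is whether the trivial equilibrium $\pi_0$ keeps any weight in the limit. At the two ends of the parameter range the answer is immediate. For $p=0$ the configuration $\delta_0$ is frozen, so \eqref{eq:conj} fails. For $p=1$ the theorem is a law of large numbers.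

\begin{proof}[Proof of Theorem~\ref{thm:main} for $p=1$, with $\kappa_1=\frac14$]
Particles never die, and $\pi_1$ is the point mass at the full configuration. Let $g$ depend on the sites in $[-m,m]$, let $y\in x$ with $|y-z|\le t/4$, and let $L=\lfloor t/4\rfloor+m$. Put $T_0=0$ and let $T_k$ be the first ring of $(y+k-1,y+k)$ after $T_{k-1}$. From time $T_k$ on, $[y,y+k]$ is full. Now $T_L$ is a sum of $L$ independent exponential variables of mean $2$, so $T_L/t\to\frac12$ in probability, and its law does not depend on $(x,z)$. The same holds to the left of $y$. Hence $z+[-m,m]\subset[y-L,y+L]$ is full at time $t$ with probability tending to $1$ uniformly.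
\end{proof}

For $0<p<1$, look at the rightmost particle $M_t=\max X_t$ of a finite configuration. It moves one step to the right at rate $\frac p2$. It can only be killed by a particle at $M_t-1$, which then becomes the rightmost one. So the drift of $M_t$ is
\[
\tfrac12\bigl(p-q\,X_t(M_t-1)\bigr).
\]
If the site behind the edge were occupied with the equilibrium probability $p$, the mean drift would be $\frac12p^2>0$. This suggests that the set of particles grows linearly for every $p>0$ and that \eqref{eq:conj} is true. It also shows why small $p$ is delicate. The mean drift is positive only when that site is occupied with probability less than $p/q=p+p^2+\cdots$, so one would need the law seen from the edge with relative precision $p$. Nor can one compare with a smaller configuration: the inclusion $\{0\}\subset\{0,1\}$ is destroyed by a ring of $(1,0)$ with mark $0$. Our proof never computes a drift. It obtains the motion of edges from reversibility and a spectral gap. Finally, the linear restriction in Theorem~\ref{thm:main}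 cannot be removed: $M_t-M_0$ is dominated by a Poisson process of rate $\frac p2$, so for $x=\delta_0$, $z=\lfloor\kappa_1t\rfloor$, $g(x)=x(0)$ the statement fails when $\kappa_1>\frac p2$.

\medskip
\emph{From now on $p\in(0,1)$.} We put $h=\log\bigl(1/\min(p,q)\bigr)<\infty$. Section~\ref{sec:finite} sets up finite volumes. Section~\ref{sec:tools} states the spectral gap, shows the main estimate at work for a single particle, and ends with the plan of the proof, which occupies Sections~\ref{sec:holes} and~\ref{sec:conv}. The spectral gap is proved in Section~\ref{sec:gap}.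

\section{Finite intervals and finite speed}\label{sec:finite}

\subsection{The process on an interval}

Intervals are sets of consecutive integers; for real $a,b$, $[a,b]$ denotes the set of integers between $a$ and $b$. The \emph{process on an interval $\Lambda$} uses only the clocks of pairs inside $\Lambda$. Its generator is
\[
G_\Lambda f=\sum_{i\in\Lambda}c_i^\Lambda(\pi_if-f),\qquad c_i^\Lambda(x)=\tfrac12\sum_{j\in\Lambda,\ |j-i|=1}x(j).
\]
Let $\Lambda$ be finite. Write $\pi_\Lambda$ for the product Bernoulli($p$) measure on $\{0,1\}^\Lambda$, $Z_\Lambda=1-q^{|\Lambda|}$, and $\pi^*_\Lambda=\pi_\Lambda(\cdot\mid x\neq\emptyset)$; the index $\Lambda$ is dropped when it is clear. Every configuration has $\pi_\Lambda(x)\ge e^{-h|\Lambda|}$. For $B\subset\Lambda$, $\pi_Bf$ and $\mathrm{Var}_Bf$ are the mean and variance of $f$ over $x_B\sim\pi_B$ with the other coordinates frozen, and $\mathrm{Var}_i,\mathrm{Cov}_i$ refer to $B=\{i\}$, so that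
\[
\mathrm{Cov}_i(f,g)=pq\,\bigl(f(x^{i,1})-f(x^{i,0})\bigr)\bigl(g(x^{i,1})-g(x^{i,0})\bigr).
\]
Since $c_i^\Lambda$ does not depend on $x(i)$, averaging first over $x(i)$ gives
\begin{equation}\label{eq:ibp}
-\pi(f\,G_\Lambda g)=\sum_{i\in\Lambda}\pi\bigl(c_i^\Lambda\mathrm{Cov}_i(f,g)\bigr),
\end{equation}
which is symmetric in $f,g$: the process is reversible for $\pi$. The configuration $\emptyset$ is absorbing and is never reached from $x\ne\emptyset$. The nonempty configurations form one communicating class: each can be filled up by births, and each flip can be undone because $c_i^\Lambda$ ignores $x(i)$. As $c_i^\Lambda(x)>0$ forces both $x^{i,0}$ and $x^{i,1}$ to be nonempty, \eqref{eq:ibp} holds also with $\pi^*$ in place of $\pi$, and the Dirichlet forms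
\[
D_\Lambda(f)=\sum_{i\in\Lambda}\pi(c_i^\Lambda\mathrm{Var}_if),\qquad D^*_\Lambda(f)=\sum_{i\in\Lambda}\pi^*(c_i^\Lambda\mathrm{Var}_if)
\]
satisfy $D_\Lambda=Z_\Lambda D_\Lambda^*$ and do not see the value $f(\emptyset)$. Conditioning on $x\ne\emptyset$ makes vacancy less likely: for $U\subset\Lambda$,
\begin{equation}\label{eq:vac}
\pi^*_\Lambda(x\cap U=\emptyset)=q^{|U|}\,\frac{1-q^{|\Lambda\setminus U|}}{1-q^{|\Lambda|}}\le q^{|U|}.
\end{equation}

\subsection{Finite speed}

If $N$ is Poisson with mean $\mu$ and $r\ge\mu$, Markov's inequality for $(r/\mu)^N$ gives $P(N\ge r)\le e^{-\mu}(e\mu/r)^r$. Since $e^2<8$ and $e^5<4^4$,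
\begin{equation}\label{eq:poi}
P(\mathrm{Poi}(t/2)\ge r)\le(e/8)^r\le e^{-r}\ \ (r\ge4t),\qquad P(\mathrm{Poi}(t)\ge4t)\le e^{-t}(e/4)^{4t}\le e^{-2t}.
\end{equation}
In the next lemma initial configurations may be random, independent of the clocks; by the Markov property it applies from any deterministic time on.

\begin{lemma}\label{lem:speed}
Let $\tilde\Lambda$ be an interval, finite or equal to $\mathbb{Z}$, let $\tilde Y$ be the process on $\tilde\Lambda$, and let $t\ge0$.
\begin{enumerate}
\item[(a)] Let $\Lambda=[a,b]\subset\tilde\Lambda$ and let $Y$ be the process on $\Lambda$ with the same clocks and $Y_0=\tilde Y_0\cap\Lambda$. If $r\ge4t$, then with probability at least $1-2e^{-r}$ we have $Y_s=\tilde Y_s$ on $[a+r,b-r]$ for all $s\le t$.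
\item[(b)] If $\max\tilde Y_0\le y$, then $\max\tilde Y_t\le y+4t$ with probability at least $1-e^{-4t}$. Likewise for the minimum.
\item[(c)] If $y\in\tilde Y_0$, then with probability at least $1-e^{-2t}$ there is at every time $s\le t$ a particle of $\tilde Y_s$ within distance $4t$ of $y$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $e^+$ start at $b+1$ and decrease by $1$ at each ring of the pair $(e^+,e^+-1)$; let $e^-$ start at $a-1$ and increase by $1$ at each ring of $(e^-,e^-+1)$. The two processes agree strictly between $e^-$ and $e^+$. Indeed, consider a ring of $(j,i)$ with $e^-<i<e^+$. Either $e^-<j<e^+$, and then both processes use this pair and see the same values at $j$ and $i$; or $j=e^\pm$, and then $i$ leaves the range. Each of $e^\pm$ jumps at the times of a Poisson process of rate $\frac12$ and needs more than $r$ jumps to enter $[a+r,b-r]$. Apply \eqref{eq:poi}.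

(b) Let $e$ start at $\lfloor y\rfloor$ and increase by $1$ at each ring of $(e,e+1)$. Then $\max\tilde Y_s\le e_s$, because a birth to the right of $e$ needs a ring of $(e,e+1)$. Apply \eqref{eq:poi} with $r=4t$.

(c) Follow the particle at $y$; when it is killed, move to the neighbor that killed it, which is occupied, and follow that particle. The marked site $w$ moves by one step, and only at rings of $(w\pm1,w)$, which have total rate $1$. Apply \eqref{eq:poi}.
\end{proof}

Part (a) for finite intervals also constructs the process on $\mathbb{Z}$: the processes on $[-L,L]$ and $[-L-1,L+1]$ differ on $[-m,m]$ before time $t$ with probability at most $2e^{-(L-m)}$ for $L-m\ge4t$, so by the Borel--Cantelli lemma the trajectories stabilize locally as $L\to\infty$. The limit obeys the update rule, so the proof above applies to it.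

\subsection{Total variation and relative entropy}

For laws $\nu,\nu'$ on a finite set, $\|\nu-\nu'\|_{TV}=\frac12\sum_x|\nu(x)-\nu'(x)|$, and $|\nu(\phi)-\nu'(\phi)|\le\|\nu-\nu'\|_{TV}$ whenever $0\le\phi\le1$. If $\nu=f\pi$, then $H(\nu|\pi)=\pi(f\log f)$. It is nonnegative and convex in $\nu$, and it is at most $\log\max f$; in particular $H(\nu|\pi_\Lambda)\le h|\Lambda|$. If $\Lambda$ is the disjoint union of $W_1,\dots,W_L$ and $\nu_{j,\zeta}$ is the conditional law on $W_j$ given the configuration $\zeta$ on $W_1\cup\dots\cup W_{j-1}$, the \emph{chain rule} reads $H(\nu|\pi_\Lambda)=\sum_jE_\zeta[H(\nu_{j,\zeta}|\pi_{W_j})]$, with $\zeta$ distributed according to $\nu$. Finally $\nu(\psi)\le H(\nu|\pi)+\log\pi(e^\psi)$ for every $\psi$. The choice $\psi=\mathbf{1}_{\mathcal{A}}\log(1+1/\pi(\mathcal{A}))$ has $\pi(e^\psi)=2$ and gives the \emph{entropy inequality}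
\begin{equation}\label{eq:entineq}
\nu(\mathcal{A})\le\frac{\log2+H(\nu|\pi)}{\log(1+1/\pi(\mathcal{A}))}.
\end{equation}

\section{The spectral gap and what it gives}\label{sec:tools}

\begin{proposition}[Uniform spectral gap]\label{prop:gap}
There is $\lambda=\lambda(p)>0$ such that $\mathrm{Var}_{\pi^*_\Lambda}(f)\le\lambda^{-1}D^*_\Lambda(f)$ for every finite interval $\Lambda$ and every function $f$ on $\{0,1\}^\Lambda$.
\end{proposition}

Let $P_t$ be the semigroup of the process on $\Lambda$, acting on functions of nonempty configurations. If $\pi^*(f)=0$, then $\frac{d}{dt}\pi^*((P_tf)^2)=-2D^*_\Lambda(P_tf)\le-2\lambda\,\pi^*((P_tf)^2)$ by \eqref{eq:ibp}. Hence for all $f$,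
\begin{equation}\label{eq:L2}
\|P_tf-\pi^*(f)\|_{L^2(\pi^*)}\le e^{-\lambda t}\|f-\pi^*(f)\|_{L^2(\pi^*)}.
\end{equation}

For two sites everything is explicit. The nonempty states are $10$, $01$, $11$; each of $10$, $01$ jumps to $11$ at rate $\frac p2$, and $11$ jumps to each of them at rate $\frac q2$. The function with values $1,-1,0$ is an eigenfunction of $-G_\Lambda$ with eigenvalue $\frac p2$; the trace is $p+q=1$, so the eigenvalues are $0$, $\frac p2$, $1-\frac p2$. Thus $\lambda\le\frac p2$, and the gap closes as $p\to0$. On all four states the eigenvalue $0$ is double, because of $00$. This is why the gap is stated for $\pi^*$, and it is the source of the alternative ``equilibrium or empty'' below.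

\subsection{An $L^2$ bound in which empty space is free}

For a deterministic initial configuration, \eqref{eq:L2} costs a factor $\pi^*(x)^{-1/2}$, exponential in the volume. But if the event of interest is itself that a large region stays empty, its small probability cancels the cost of the empty part of the initial configuration. Fix
\[
\delta=\min\Bigl\{1,\frac{\lambda}{2\log(1/q)}\Bigr\},\qquad\text{so that}\qquad q^{-\delta/2}\le e^{\lambda/4}.
\]

\begin{lemma}\label{lem:vac}
Let a finite interval $V$ be the disjoint union of sets $K$, $W$, $O$, and let $\emptyset\ne\zeta\in\{0,1\}^K$. Let $\hat Y$ be the process on $V$ started from $\zeta$ on $K$, from $\pi_W$ on $W$, and empty on $O$. If $u\ge0$ and $U\subset V$ satisfies $|O|-|U|\le\delta u$, then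
\[
P(\hat Y_u\cap U=\emptyset)\le q^{|U|}+\exp\bigl(-\tfrac34\lambda u+\tfrac12h|K|\bigr).
\]
\end{lemma}

\begin{proof}
Let $E_0=\{x=\zeta\text{ on }K,\ x\cap O=\emptyset\}$ and $E_1=\{x\ne\emptyset,\ x\cap U=\emptyset\}$. All configurations in $E_0$ are nonempty, so the initial law is $\pi_V(\cdot|E_0)=\pi^*_V(\cdot|E_0)$ and $\hat Y_u\neq\emptyset$. By the Cauchy--Schwarz inequality, \eqref{eq:L2} and $\mathrm{Var}_{\pi^*}(\mathbf{1}_{E_1})\le\pi^*(E_1)$,
\[
P(\hat Y_u\in E_1)=\pi^*(E_1)+\frac{\pi^*\bigl(\mathbf{1}_{E_0}(P_u\mathbf{1}_{E_1}-\pi^*(E_1))\bigr)}{\pi^*(E_0)}\le\pi^*(E_1)+e^{-\lambda u}\Bigl(\frac{\pi^*(E_1)}{\pi^*(E_0)}\Bigr)^{1/2}.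
\]
Now $\pi^*(E_1)\le q^{|U|}$ by \eqref{eq:vac}, and $\pi^*(E_0)\ge\pi(E_0)\ge e^{-h|K|}q^{|O|}$. So the square root is at most $e^{h|K|/2}q^{-\delta u/2}\le e^{h|K|/2+\lambda u/4}$.
\end{proof}

Sites in equilibrium ($W$) cost nothing, empty sites ($O$) cost only through the difference $|O|-|U|$, and sites with an arbitrary prescribed state ($K$) cost $e^{h/2}$ each. The smallest case is a single particle.

\begin{proposition}[A single particle spreads]\label{prop:single}
For all $u>0$,
\[
\mathbb{P}^{\delta_0}[\max X_u-\min X_u<\delta u]\le2e^{-4u}+(8u+1)\,e^{h/2}e^{-3\lambda u/4}.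
\]
\end{proposition}

\begin{proof}
Let $j=\lceil\delta u\rceil$. If $\max X_u-\min X_u<\delta u$, then $X_u\subset I$ for the interval $I$ of $j$ sites with left endpoint $\min X_u$. By Lemma~\ref{lem:speed}(b), $\min X_u\in[-4u,4u]$ up to probability $2e^{-4u}$, which leaves at most $8u+1$ intervals $I$. Fix one, let $V=[-L,L]\supset I\cup\{0\}$, and apply Lemma~\ref{lem:vac} with $K=\{0\}$, $W=\emptyset$, $O=V\setminus\{0\}$, $U=V\setminus I$. Here $|O|-|U|=j-1<\delta u$, so $P(\hat Y_u\subset I)\le q^{2L+1-j}+e^{h/2-3\lambda u/4}$. The processes $X$ and $\hat Y$ coincide until $X$ has a particle outside $V$, which happens before time $u$ with probability at most $2P(\mathrm{Poi}(u/2)\ge L)$. Let $L\to\infty$.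
\end{proof}

So the diameter grows linearly for every $p>0$. This does not yet say where the particles are, and the argument cannot simply be restarted: at time $u$ the configuration is unknown on a region of size of order $u$, and putting that region into $K$ costs more than the gain $e^{-3\lambda u/4}$ over a comparable time. To continue we must show that most of the unknown region may be treated as a set $W$ in equilibrium. This is what entropy production provides.

\subsection{Entropy production and the dichotomy}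

\begin{lemma}[Entropy budget]\label{lem:budget}
Let $\nu_s=f_s\pi_\Lambda$ be the law at time $s$ of the process on a finite interval $\Lambda$, with any initial law. Then $\int_0^tD_\Lambda(\sqrt{f_s})\,ds\le\frac14h|\Lambda|$ for all $t$.
\end{lemma}

\begin{proof}
By reversibility $\partial_sf_s=G_\Lambda f_s$. The value $f_s(\emptyset)$ is constant in $s$, and by irreducibility, for $s>0$, $f_s$ is positive on all nonempty configurations unless it vanishes on all of them for all $s$, in which case there is nothing to prove. By \eqref{eq:ibp} and $\pi(G_\Lambda f_s)=0$,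
\[
\frac{d}{ds}H(\nu_s|\pi)=-\sum_i\pi\bigl(c_i^\Lambda\mathrm{Cov}_i(f_s,\log f_s)\bigr)\le-4D_\Lambda(\sqrt{f_s}).
\]
The inequality is $(\alpha-\beta)\log(\alpha/\beta)\ge4(\sqrt\alpha-\sqrt\beta)^2$; with $v=\sqrt{\alpha/\beta}\ge1$ it reduces to $\log v\ge2\frac{v-1}{v+1}$, which holds because $\frac1v\ge\frac4{(v+1)^2}$. Integrate, using that $s\mapsto H(\nu_s|\pi)$ is continuous at $0$ and takes values in $[0,h|\Lambda|]$.
\end{proof}

We call $D_\Lambda(\sqrt f)$ the \emph{dissipation} of the law $f\pi$. It vanishes exactly when $f$ is constant on nonempty configurations, that is, for mixtures of $\delta_\emptyset$ (the point mass at $\emptyset$) and $\pi^*$. The spectral gap makes this quantitative, uniformly in the volume.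

\begin{lemma}[Equilibrium or empty]\label{lem:dich}
Let $W$ be a finite interval, $\nu=\varphi\pi_W$ a law on $\{0,1\}^W$, and $a=\nu(\emptyset)$. Then
\[
\bigl\|\nu-\bigl(a\delta_\emptyset+(1-a)\pi_W^*\bigr)\bigr\|_{TV}\le\bigl(2D_W(\sqrt\varphi)/\lambda\bigr)^{1/2}.
\]
\end{lemma}

\begin{proof}
Let $\nu'$ be the mixture, $g=\sqrt\varphi$ and $b=\sqrt{(1-a)/Z_W}$. Then $\nu'(\emptyset)=\nu(\emptyset)$, $\nu'$ has density $b^2$ with respect to $\pi_W$ on nonempty configurations, and $\pi^*(g^2)=b^2$. With $\bar g=\pi^*(g)\in[0,b]$,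
\[
\pi^*((g-b)^2)=2b(b-\bar g)\le2(b+\bar g)(b-\bar g)=2\mathrm{Var}_{\pi^*}(g).
\]
Hence $\sum_x(\sqrt{\nu(x)}-\sqrt{\nu'(x)})^2=Z_W\pi^*((g-b)^2)\le2Z_WD^*_W(g)/\lambda=2D_W(g)/\lambda$. Finally write $|\nu-\nu'|=|\sqrt\nu-\sqrt{\nu'}|(\sqrt\nu+\sqrt{\nu'})$ and use Cauchy--Schwarz with $\sum_x(\sqrt{\nu(x)}+\sqrt{\nu'(x)})^2\le4$.
\end{proof}

We apply Lemma~\ref{lem:dich} to conditional laws in a window $W$ of a larger system. Let $\nu=f\pi_\Lambda$, let $W\subset\Lambda$ be an interval, and for $\zeta\in\{0,1\}^{\Lambda\setminus W}$ let $\nu(\zeta)$ be the probability of seeing $\zeta$ outside $W$ and $\nu_\zeta=\varphi_\zeta\pi_W$ the conditional law in $W$; terms with $\nu(\zeta)=0$ are omitted throughout. For any set $\Omega$ of such $\zeta$,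
\begin{equation}\label{eq:cond}
\sum_{\zeta\in\Omega}\nu(\zeta)D_W(\sqrt{\varphi_\zeta})\le\sum_{i\in W}\pi_\Lambda\bigl(\mathbf{1}_\Omega\,c_i^\Lambda\mathrm{Var}_i\sqrt f\bigr).
\end{equation}
Indeed $f(\cdot,\zeta)=\varphi_\zeta\,\nu(\zeta)/\pi_{\Lambda\setminus W}(\zeta)$, so the left side equals the right side with $c_i^W$ in place of $c_i^\Lambda$, and $c_i^W\le c_i^\Lambda$.

\subsection{Plan of the proof}

Up to time $t$ only a box of size of order $t$ matters, so by Lemma~\ref{lem:budget} the total dissipation per unit time is bounded on average. It is bounded, not small; smallness comes from dividing it among many disjoint windows.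

Section~\ref{sec:holes} shows that a hole around the origin of size up to $\kappa t$ shrinks to size $o(t)$. We place $J$ disjoint windows, of geometrically increasing sizes, behind the edge of the hole. One of them receives dissipation $O(1/J)$, so its conditional law is close to equilibrium or empty. In the first case Lemma~\ref{lem:vac} moves the edge into the hole at speed $\delta$. In the second case the particles at the edge form a small isolated cluster, which spreads as in Proposition~\ref{prop:single} and soon produces a window that is neither empty nor typical for equilibrium; this has small probability for the same reason.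

Section~\ref{sec:conv} cuts a box of size of order $t$ into many blocks. None is empty by Section~\ref{sec:holes}, so at a suitable time most of them are close to equilibrium, and the relative entropy of the box is $o(t)$. After a further time of order $t$, \eqref{eq:L2} leaves an exceptional set of initial states of $\pi$-measure $e^{-ct}$, which a law of entropy $o(t)$ cannot charge, by \eqref{eq:entineq}.

\section{Large holes close}\label{sec:holes}

Put $\kappa=\delta/2$ and fix an integer $A$, a multiple of $16$ depending only on $p$, with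
\begin{equation}\label{eq:A}
A\ge64/\delta,\qquad A\ge64h/\lambda .
\end{equation}

\begin{proposition}\label{prop:holes}
For every $\theta\in(0,1)$,
\[
\omega_\theta(t):=\sup_{x:\ \mathrm{dist}(0,x)\le\kappa t}\mathbb{P}^x[\mathrm{dist}(0,X_t)>\theta t]\longrightarrow0\qquad(t\to\infty).
\]
\end{proposition}

\subsection{Windows behind the edge}

Let $t\ge1$, $R=\lceil20t\rceil$, $\Lambda=[-R,R]$. In this section $Y$ is the process on $\Lambda$. For nonempty $x\in\{0,1\}^\Lambda$ let
\[
y^-(x)=\max\{i\le0:x(i)=1\},\qquad y^+(x)=\min\{i\ge0:x(i)=1\}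
\]
($\mp\infty$ if there is no such $i$), and $d(x)=\min(-y^-,y^+)=\mathrm{dist}(0,x)$. For an integer $n\ge1$ with $An\le t$ put
\[
u=An/4,\qquad u'=An/16,\qquad W_y=W_y^{(n)}=[y-An,\,y-n-1].
\]
The window $W_y$ is separated from the edge $y$ by a \emph{buffer} of $n$ sites about which we will know nothing (Figure~\ref{fig:window}). The buffer is the price for having disjoint windows on the scales $n,An,A^2n,\dots$. In Lemma~\ref{lem:vac} it forms, together with $y$, the set $K$, and the second condition in \eqref{eq:A} makes it affordable: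
\begin{equation}\label{eq:buffer}
\tfrac12h(n+1)\le hn\le\tfrac1{64}\lambda An=\tfrac14\lambda u'\le\tfrac14\lambda u .
\end{equation}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=0.9cm,y=1cm]
\fill[gray!35] (0,-0.13) rectangle (1.6,0.13);
\draw (-0.5,0) -- (12.9,0);
\fill (2.4,0) circle (2.6pt);
\draw (0,0.13) -- (0,-0.2) node[below] {\small $y-An$};
\draw (1.6,0.13) -- (1.6,-0.2) node[below] {\small $y-n$};
\draw (2.4,0) -- (2.4,-0.2) node[below] {\small $y$};
\draw (7.4,0.1) -- (7.4,-0.2) node[below] {\small $0$};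
\draw (12.4,0.1) -- (12.4,-0.2) node[below] {\small $-y$};
\node at (0.8,0.42) {\small $W_y$};
\node at (2.0,0.42) {\small $K$};
\draw[|-|] (2.9,0.35) -- (4.8,0.35) node[right] {\small $[y+\delta u,\,y+4u]$};
\node at (9.9,0.3) {\small empty};
\draw[|-|] (0,0.95) -- (12.3,0.95) node[midway,above] {\small $V=[y-An,\,-y-1]$};
\end{tikzpicture}
\caption{The particle nearest to the origin is at $y<-2An$, so the sites strictly between $y$ and $-y$ are empty. Behind $y$ lie $n$ sites in an unknown state (with $y$, they form $K=[y-n,y]$) and then the window $W_y$. If the window is in equilibrium, then after time $u=An/4$ there is, with high probability, a particle in $[y+\delta u,y+4u]$.}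
\label{fig:window}
\end{figure}

For $y\in[-R+An,0]$ we have $W_y\subset\Lambda$, and the event $\{y^-=y\}$ does not involve the sites of $W_y$. Let $\Omega_y$ be the set of $\zeta\in\{0,1\}^{\Lambda\setminus W_y}$ with $\zeta(y)=1$ and $\zeta=0$ on $[y+1,0]$. For a law $\nu$ on $\{0,1\}^\Lambda$ and $\zeta\in\Omega_y$ let $a_\zeta=\nu_\zeta(\emptyset)$ and
\[
\mathrm{tv}_\zeta=\bigl\|\nu_\zeta-\bigl(a_\zeta\delta_\emptyset+(1-a_\zeta)\pi^*_{W_y}\bigr)\bigr\|_{TV},\qquad T_n^-(\nu)=\sum_{y=-R+An}^0\ \sum_{\zeta\in\Omega_y}\nu(\zeta)\,\mathrm{tv}_\zeta .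
\]
Thus $T_n^-(\nu)$ is the mean failure of the dichotomy in the window behind the left edge. The events $\{y^-=y\}$ are disjoint, so $\sum_y\sum_{\zeta\in\Omega_y}\nu(\zeta)\le1$. Let $T_n^+$ be the mirror image, with windows $[y+n+1,y+An]$ behind $y=y^+$, and $T_n=T_n^-+T_n^+$. The state space is finite and $T_n(\nu)$ is continuous in $\nu$, so the time integrals below are well defined.

Call $(y,\zeta)$ \emph{admissible} if $-5t\le y<-2An$, $\zeta\in\Omega_y$ and $\zeta=0$ on $[y+1,-y-1]$. This describes the configurations with $d=-y^-$ and $2An<d\le5t$. For such $y$ put $K=[y-n,y]$ and $V=[y-An,-y-1]\subset\Lambda$, so $|V|=An-2y\ge5An$.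

\subsection{The two alternatives}

\begin{lemma}[An edge in equilibrium advances]\label{lem:eq}
Let $(y,\zeta)$ be admissible, and start $Y$ from $\zeta$ outside $W_y$ and $\pi^*_{W_y}$ in $W_y$. Then
\[
P\bigl(d(Y_u)>|y|-\delta u\bigr)\le\alpha_n:=\frac{q^{An}+e^{-\lambda u/2}+3e^{-4u}}{1-q^{(A-1)n}}.
\]
\end{lemma}

\begin{proof}
Since $\pi^*_{W_y}\le\pi_{W_y}/(1-q^{(A-1)n})$, it suffices to bound the probability by the numerator of $\alpha_n$ when $W_y$ is filled with $\pi_{W_y}$. Let $\hat Y$ be the process on $V$ started from $Y_0\cap V$. Apply Lemma~\ref{lem:vac} with $K$, $W=W_y$, $O=[y+1,-y-1]$ and $U=[y+\lceil\delta u\rceil,-y-1]$. Then $|O|-|U|=\lceil\delta u\rceil-1<\delta u$ and $|U|\ge-2y-1-u\ge An$. With \eqref{eq:buffer}, $P(\hat Y_u\cap U=\emptyset)\le q^{An}+e^{-\lambda u/2}$; the size of the hole has dropped out.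

The particle found in $U$ must be close to $y$: by Lemma~\ref{lem:speed}(b), $\max\hat Y_u\le y+4u$ up to probability $e^{-4u}$. So outside these events $\hat Y_u$ has a particle $w\in[y+\delta u,y+4u]$. By Lemma~\ref{lem:speed}(a) with $r=4u=An$, up to probability $2e^{-4u}$ the configurations $Y_u$ and $\hat Y_u$ agree on $[y,-y-1-An]$, which contains $[y,y+An]$ because $-y>2An$. Then $w\in Y_u$ and $y+\delta u\le w\le y+An<0$, so $d(Y_u)\le|w|\le|y|-\delta u$.
\end{proof}

An empty window has no dissipation, so the entropy budget cannot exclude it directly. We look instead a time $u'$ later. Let $\mathcal{G}$ be the set of $x\in\{0,1\}^\Lambda$ such that $y^-(x)\in[-R+An,0]$ and the window $W_{y^-(x)}$ contains both a particle and $An/4$ consecutive empty sites.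

\begin{lemma}[An empty window does not last]\label{lem:empty}
\begin{enumerate}
\item[(a)] For every law $\nu$ on $\{0,1\}^\Lambda$, $\ \nu(\mathcal{G})\le T_n^-(\nu)+An\,q^{An/4}$.
\item[(b)] Let $(y,\zeta)$ be admissible, and start $Y$ from $\zeta$ outside $W_y$ and empty in $W_y$. Then $P(Y_{u'}\notin\mathcal{G})\le4e^{-4u'}+(n+8u'+1)(q^{An}+e^{-\lambda u'/2})$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Given $\zeta\in\Omega_y$, membership in $\mathcal{G}$ is an event in $W_y$. It has probability $0$ under $\delta_\emptyset$, and at most $An\,q^{An/4}$ under $\pi^*_{W_y}$ by \eqref{eq:vac} and a union bound over the at most $An$ subintervals of $An/4$ sites. So its $\nu_\zeta$-probability is at most $\mathrm{tv}_\zeta+An\,q^{An/4}$. Multiply by $\nu(\zeta)$ and sum.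

(b) Now $y\in Y_0\cap V\subset K$. Let $\hat Y$ be the process on $V$ started from $Y_0\cap V$, and write $l'=\min\hat Y_{u'}$, $y'=\max\hat Y_{u'}$. Consider three events.

\emph{Confinement:} $\hat Y_{u'}\subset M:=[y-n-4u',y+4u']$. This fails with probability at most $2e^{-4u'}$ by Lemma~\ref{lem:speed}(b).

\emph{Spreading:} $y'-l'\ge\delta u'$. If confinement holds and spreading fails, then $\hat Y_{u'}\subset I$ for an interval $I$ of $j=\lceil\delta u'\rceil$ sites whose left endpoint is one of the $n+8u'+1$ sites of $M$. For each such $I$ apply Lemma~\ref{lem:vac} at time $u'$ with $K$, $W=\emptyset$, $O=V\setminus K$, $U=V\setminus I$. Here $|O|-|U|\le j-n-1<\delta u'$ and $|U|\ge5An-j\ge An$, so by \eqref{eq:buffer} $P(\hat Y_{u'}\subset I)\le q^{An}+e^{-\lambda u'/2}$.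

\emph{Agreement:} $Y_{u'}=\hat Y_{u'}$ on $[y-An+4u',0]$. By Lemma~\ref{lem:speed}(a) with $r=4u'$ this fails with probability at most $2e^{-4u'}$, since $-y-1-4u'\ge0$.

Suppose that all three events occur. As $An\ge n+8u'=n+An/2$ and $y+4u'<0$, we have $M\subset[y-An+4u',0]$. So $Y_{u'}\cap[y-An+4u',0]=\hat Y_{u'}$, and $y^-(Y_{u'})=y'\ge y-n-4u'\ge-7t\ge-R+An$. The first condition in \eqref{eq:A} gives $\delta u'=\delta An/16\ge4n\ge n+1$: the cluster has grown wider than the buffer. Therefore
\[
y'-An\ \le\ y-An+4u'\ \le\ y-n-4u'\ \le\ l'\ \le\ y'-n-1 .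
\]
The new window $W_{y'}=[y'-An,y'-n-1]$ thus contains the particle $l'$ and the interval $[y-An+4u',l'-1]$, which is empty in $Y_{u'}$ and has at least $An-n-8u'=An/2-n\ge An/4$ sites. So $Y_{u'}\in\mathcal{G}$.
\end{proof}

Let $\beta_n=4e^{-4u'}+(n+8u'+1)(q^{An}+e^{-\lambda u'/2})+An\,q^{An/4}$ and $\varepsilon_n=2\sup_{m\ge n}(\alpha_m+\beta_m)$. These numbers depend only on $p$ and $n$, and $\varepsilon_n$ decreases to $0$ as $n\to\infty$.

\begin{lemma}[One step]\label{lem:step}
Let $Y$ have a nonempty initial configuration and let $\nu_s$ be the law of $Y_s$. For $s\ge0$ let $F_s=\{2An<d(Y_s)\le5t,\ d(Y_{s+u})>d(Y_s)-\delta u\}$. Then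
\[
P(F_s)\le T_n(\nu_s)+T_n(\nu_{s+u'})+\varepsilon_n .
\]
\end{lemma}

\begin{proof}
On $F_s$ we have $d(Y_s)=-y^-(Y_s)$ or $d(Y_s)=y^+(Y_s)$. By reflection it suffices to show that the first part $F_s^-$ has probability at most $T_n^-(\nu_s)+T_n^-(\nu_{s+u'})+\alpha_n+\beta_n$. Let $\phi(x)\in[0,1]$ be the probability that the process on $\Lambda$ started from $x$ satisfies $d(Y_u)>d(x)-\delta u$. By the Markov property and the definition of $\mathrm{tv}_\zeta$ for $\nu=\nu_s$, with sums over admissible $(y,\zeta)$,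
\[
P(F_s^-)=\sum\nu_s(\zeta)\,\nu_{s,\zeta}(\phi(\cdot,\zeta))\le\sum\nu_s(\zeta)\bigl[\mathrm{tv}_\zeta+\pi^*_{W_y}(\phi(\cdot,\zeta))+a_\zeta\bigr].
\]
The first terms sum to at most $T_n^-(\nu_s)$, and the second to at most $\alpha_n$ by Lemma~\ref{lem:eq}. The third sum is the probability of the event $Q$ that $Y_s$ is as in Lemma~\ref{lem:empty}(b). We have $P(Q)\le P(Y_{s+u'}\in\mathcal{G})+P(Q,\,Y_{s+u'}\notin\mathcal{G})\le T^-_n(\nu_{s+u'})+\beta_n$ by parts (a) and (b) of that lemma.
\end{proof}

\subsection{A good scale}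

\begin{lemma}\label{lem:scale}
Let $J,n_0\ge1$ be integers with $A^{J+1}n_0\le t$, and $n_k=A^kn_0$. For every initial law there is $k\in\{1,\dots,J\}$ with
\[
\int_0^tT_{n_k}(\nu_s)\,ds\le\eta_Jt,\qquad\eta_J=2\Bigl(\frac{22h}{\lambda J}\Bigr)^{1/2}.
\]
\end{lemma}

\begin{proof}
Write $\nu_s=f_s\pi_\Lambda$ and let
\[
\mathcal{E}_k^-(s)=\sum_{y=-R+An_k}^0\ \sum_{i\in W_y^{(n_k)}}\pi_\Lambda\bigl(\mathbf{1}_{\{y^-=y\}}c_i^\Lambda\mathrm{Var}_i\sqrt{f_s}\bigr).
\]
By Lemma~\ref{lem:dich}, the Cauchy--Schwarz inequality with $\sum\nu_s(\zeta)\le1$, and \eqref{eq:cond},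
\[
T_{n_k}^-(\nu_s)\le\sum_{y,\zeta}\nu_s(\zeta)\bigl(2D_{W_y}(\sqrt{\varphi_\zeta})/\lambda\bigr)^{1/2}\le\bigl(2\mathcal{E}^-_k(s)/\lambda\bigr)^{1/2}.
\]
The same holds for the mirror images, so with $\mathcal{E}_k=\mathcal{E}_k^-+\mathcal{E}_k^+$ and $\sqrt a+\sqrt b\le\sqrt{2(a+b)}$ we get $T_{n_k}(\nu_s)\le2(\mathcal{E}_k(s)/\lambda)^{1/2}$. For fixed $y$ the windows $W_y^{(n_k)}=[y-A^{k+1}n_0,y-A^kn_0-1]$, $1\le k\le J$, are disjoint. So for each configuration and each site $i$ at most one pair $(y,k)$ has $y^-=y$ and $i\in W_y^{(n_k)}$, whence $\sum_k\mathcal{E}_k^\pm(s)\le D_\Lambda(\sqrt{f_s})$. By Lemma~\ref{lem:budget} and $|\Lambda|\le40t+3\le43t$,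
\[
\sum_{k=1}^J\int_0^t\mathcal{E}_k(s)\,ds\le2\cdot\tfrac14h\cdot43t\le22ht .
\]
Choose $k$ with $\int_0^t\mathcal{E}_k\le22ht/J$. Then $\int_0^tT_{n_k}(\nu_s)ds\le2\bigl(t\int_0^t\mathcal{E}_k/\lambda\bigr)^{1/2}\le\eta_Jt$.
\end{proof}

\subsection{Proof of Proposition~\ref{prop:holes}}

Since $\omega_\theta(t)$ is nonincreasing in $\theta$, we may assume $\theta\le\delta$. Fix $J$ with $(2\eta_J)^{1/2}<\theta/20$ and let $n_0=\lfloor\theta t/(16A^{J+1})\rfloor$, which is of order $t$. Let $t$ be so large that $n_0\ge1$ and $\eta:=(2\eta_J+\varepsilon_{n_0})^{1/2}\le\theta/20$. Let $\mathrm{dist}(0,x)\le\kappa t\le t/2$, and let $Y$ start from $x\cap\Lambda\ne\emptyset$, with the same clocks as $X$. Let $n=n_k$ be the scale given by Lemma~\ref{lem:scale}; it may depend on $t$ and $x$, but always $An_0\le n$ and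
\[
An\le\theta t/16,\qquad u\le\theta t/64 .
\]

\emph{A good time grid.} By Lemmas~\ref{lem:step} and~\ref{lem:scale} and $\varepsilon_n\le\varepsilon_{n_0}$, we have $\int_0^{t-u}P(F_s)\,ds\le\eta^2t$. We observe $d$ at spacing $u$, and choose the offset by averaging. For $s\in[0,u)$ let $N(s)=\lfloor(t-s)/u\rfloor$; then $s+iu\le t-u$ if and only if $i<N(s)$, so
\[
\int_0^u\sum_{0\le i<N(s)}P(F_{s+iu})\,ds=\int_0^{t-u}P(F_s)\,ds\le\eta^2t .
\]
Fix a deterministic $s\in[0,u)$ at which the integrand is at most $\eta^2t/u$. Put $N=N(s)$, $s_i=s+iu$, $d_i=d(Y_{s_i})$, and let $\mathsf{B}$ be the number of \emph{bad steps}, the indices $i<N$ for which $F_{s_i}$ occurs. By Markov's inequality $P(u\mathsf{B}>\eta t)\le\eta$.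

\emph{Bad steps do limited harm.} By Lemma~\ref{lem:speed}(c), outside an event of probability at most $\gamma_t=e^{-2t}+\sup_{v\ge A^2n_0/4}(t/v+2)e^{-2v}$ we have $d(Y_{s'})\le\kappa t+4t\le5t$ for all $s'\le t$, and
\[
d_0\le\kappa t+4u,\qquad d_{i+1}\le d_i+4u\ \ (i<N),\qquad d(Y_t)\le d_N+4u
\]
(note that $s<u$, $t-s_N<u$ and $N\le t/u$). Since $n_0$ is of order $t$, $\gamma_t\to0$. Assume these bounds and $u\mathsf{B}\le\eta t$. If $i<N$ is not bad and $d_i>2An$, then $d_{i+1}\le d_i-\delta u$.

Suppose first that $d_i>2An$ for all $i\le N$. Using $\delta\le1$, $uN\ge t-2u$, $\kappa=\delta/2$, $6u\le\delta t/10$ and $5\eta\le\delta/4$,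
\[
d_N\le\kappa t+4u-\delta u(N-\mathsf{B})+4u\mathsf{B}\le\kappa t-\delta t+6u+5\eta t\le\bigl(-\tfrac12+\tfrac1{10}+\tfrac14\bigr)\delta t<0,
\]
which is impossible. This is where the initial bound $\mathrm{dist}(0,x)\le\kappa t$ is used. So there is a last index $i^*\le N$ with $d_{i^*}\le2An$. The step $i^*$ increases $d$ by at most $4u$, and after it only bad steps increase $d$. Thus $d_N\le2An+4u+4u\mathsf{B}$ and
\[
d(Y_t)\le2An+8u+4\eta t=4An+4\eta t\le\tfrac14\theta t+\tfrac15\theta t\le\theta t .
\]
By Lemma~\ref{lem:speed}(a) with $r=4t$, $X_t=Y_t$ on $[-t,t]$ up to probability $2e^{-4t}$. Hence $\omega_\theta(t)\le\eta+\gamma_t+2e^{-4t}$, a bound that does not depend on $x$, and $\limsup_{t\to\infty}\omega_\theta(t)\le(2\eta_J)^{1/2}$. Let $J\to\infty$. \qed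

\section{From small entropy to convergence}\label{sec:conv}

We prove Theorem~\ref{thm:main} for $p\in(0,1)$ with $\kappa_1=\kappa/4$. Since $\mathbb{E}^x[g(\tau_zX_t)]=\mathbb{E}^{\tau_zx}[g(X_t)]$ and $\mathrm{dist}(z,x)=\mathrm{dist}(0,\tau_zx)$, we may take $z=0$. Let $\mathrm{dist}(0,x)\le\kappa_1t$; all $o(\cdot)$ terms refer to $t\to\infty$ and are uniform in such $x$. Put
\[
\sigma=\kappa/40,\qquad S=\lfloor\sigma t\rfloor,\qquad\Lambda=[-10S,10S],\qquad\Lambda'=[-5S,5S].
\]
We study the last time interval $[t-S,t]$, on which no large hole is left anywhere in $\Lambda'$. Indeed, for $z'\in\Lambda'$ and $s'\in[t-S,t]$ we have $s'\ge\frac34t$ and $\mathrm{dist}(z',x)\le\frac14\kappa t+\frac18\kappa t\le\kappa s'$. Proposition~\ref{prop:holes}, translated by $z'$ and applied at time $s'$, gives for each fixed $\theta\in(0,1)$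
\begin{equation}\label{eq:nohole}
\sup_{z'\in\Lambda',\ s'\in[t-S,t]}\mathbb{P}^x[\mathrm{dist}(z',X_{s'})>\theta t]\le\sup_{s'\ge3t/4}\omega_\theta(s')=o(1).
\end{equation}

\subsection{A time with entropy $o(t)$}

Let $Y$ be the process on $\Lambda$ started from $X_{t-S}\cap\Lambda$ and driven by the clocks after time $t-S$, with law $\nu_s=f_s\pi_\Lambda$ at time $s\in[0,S]$. By Lemma~\ref{lem:speed}(a) with $r=5S$, $Y_s=X_{t-S+s}$ on $\Lambda'$ for all $s\le S$, up to probability $2e^{-5S}$. By Lemma~\ref{lem:budget}, $\int_0^{S/2}D_\Lambda(\sqrt{f_s})ds\le\frac14h(20S+1)$, so for $S\ge1$ there is $s\in(0,S/2]$ with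
\[
D_\Lambda(\sqrt{f_s})\le11h .
\]
Fix this $s$ and let $\nu'$ be the law of $Y_s\cap\Lambda'$. Closeness in total variation on the whole of $\Lambda'$ would need small dissipation, which we do not have. Small entropy per site only needs closeness in most blocks, through the following bound.

\begin{lemma}\label{lem:enttv}
For every law $\nu$ on $\{0,1\}^W$, $\ H(\nu|\pi_W)\le1+h|W|\,\|\nu-\pi_W\|_{TV}$.
\end{lemma}

\begin{proof}
Let $\tau=\|\nu-\pi_W\|_{TV}$. Then $\tau<1$ because $\pi_W$ has full support, and the case $\tau=0$ is trivial. Otherwise $\nu=(1-\tau)\nu_1+\tau\nu_2$ with the laws $\nu_1=\min(\nu,\pi_W)/(1-\tau)$ and $\nu_2=(\nu-\pi_W)^+/\tau$. The density of $\nu_1$ is at most $1/(1-\tau)$. By convexity, $H(\nu|\pi_W)\le(1-\tau)\log\frac1{1-\tau}+\tau h|W|$, and $v\log(1/v)\le1$ on $(0,1]$.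
\end{proof}

\begin{lemma}\label{lem:smallent}
$H(\nu'|\pi_{\Lambda'})=o(S)$.
\end{lemma}

\begin{proof}
Fix an integer $L\ge1$ and split $\Lambda'$ into consecutive intervals $W_1,\dots,W_L$ whose sizes differ by at most one; for large $t$, $9S/L\le|W_j|\le12S/L$. Let $I_j=\sum_{i\in W_j}\pi_\Lambda(c_i^\Lambda\mathrm{Var}_i\sqrt{f_s})$, so $\sum_jI_j\le11h$. For the chain rule we need the conditional law $\nu'_{j,\zeta}=\varphi_{j,\zeta}\pi_{W_j}$ on $W_j$ given $\zeta$ on $W_1\cup\dots\cup W_{j-1}$, whereas \eqref{eq:cond} concerns the conditional densities $\varphi_\omega$ given the whole configuration $\omega$ on $\Lambda\setminus W_j$. But $\varphi_{j,\zeta}=E[\varphi_\omega\mid\zeta]$, and $\varphi\mapsto D_{W_j}(\sqrt\varphi)$ is convex: it is a positive combination of terms $(\sqrt\alpha-\sqrt\beta)^2=\alpha+\beta-2\sqrt{\alpha\beta}$, and the geometric mean is concave. By Jensen's inequality and \eqref{eq:cond},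
\[
E_\zeta[D_{W_j}(\sqrt{\varphi_{j,\zeta}})]\le E_\omega[D_{W_j}(\sqrt{\varphi_\omega})]\le I_j .
\]
The mixture $a\delta_\emptyset+(1-a)\pi^*_{W_j}$ is within total variation distance $a$ of $\pi^*_{W_j}$, and $\|\pi^*_{W_j}-\pi_{W_j}\|_{TV}=q^{|W_j|}$. So by Lemma~\ref{lem:dich} and Jensen's inequality,
\[
E_\zeta\bigl[\|\nu'_{j,\zeta}-\pi_{W_j}\|_{TV}\bigr]\le(2I_j/\lambda)^{1/2}+P(Y_s\cap W_j=\emptyset)+q^{9S/L}.
\]
The empty alternative is now excluded. Let $z'$ be a middle point of $W_j$ and $\theta=\sigma/(2L)$. For large $t$, $W_j$ contains all sites within distance $4S/L\ge\theta t$ of $z'$, so \eqref{eq:nohole} at time $s'=t-S+s$ gives $P(Y_s\cap W_j=\emptyset)\le o(1)+2e^{-5S}=o(1)$. By the chain rule, Lemma~\ref{lem:enttv} and $\sum_j\sqrt{I_j}\le(11hL)^{1/2}$,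
\[
H(\nu'|\pi_{\Lambda'})\le L+\frac{12hS}L\Bigl[\Bigl(\frac{22hL}\lambda\Bigr)^{1/2}+L\,o(1)\Bigr].
\]
Thus $\limsup_{t\to\infty}\sup_xH(\nu'|\pi_{\Lambda'})/S\le12h\,(22h/(\lambda L))^{1/2}$ for every $L$.
\end{proof}

\subsection{Relaxation}

Let $g\not\equiv0$ depend on the sites in $[-m,m]$, let $r=S-s\in[S/2,S)$ be the remaining time, and let $P'$ be the semigroup of the process on $\Lambda'$. Run the process on $\Lambda'$ from $X_{t-r}\cap\Lambda'$ with the clocks after time $t-r$. For large $t$, $5S-m\ge4S\ge4r$, so by Lemma~\ref{lem:speed}(a) it agrees with $X$ on $[-m,m]$ at time $t$ up to probability $2e^{-4S}$. As $X_{t-r}\cap\Lambda'=Y_s\cap\Lambda'$ up to probability $2e^{-5S}$,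
\begin{equation}\label{eq:relax}
\mathbb{E}^x[g(X_t)]=\nu'(P'_rg)+o(1).
\end{equation}
Let $\bar g=\pi^*_{\Lambda'}(g)$ and let $\mathcal{A}$ be the set of states from which the process on $\Lambda'$ has not relaxed by time $r$:
\[
\mathcal{A}=\{\emptyset\}\cup\bigl\{x'\ne\emptyset:\ |P'_rg(x')-\bar g|>e^{-\lambda r/2}\|g\|_\infty\bigr\}.
\]
By Chebyshev's inequality and \eqref{eq:L2}, the second set has $\pi^*_{\Lambda'}$-measure at most $e^{-2\lambda r}\|g\|_\infty^2/(e^{-\lambda r}\|g\|_\infty^2)=e^{-\lambda r}$. So $\pi_{\Lambda'}(\mathcal{A})\le q^{10S+1}+e^{-\lambda S/2}\le2e^{-c_2S}$ with $c_2=\min(\lambda/2,10\log(1/q))>0$. By \eqref{eq:entineq} and Lemma~\ref{lem:smallent},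
\[
\nu'(\mathcal{A})\le\frac{\log2+o(S)}{c_2S-\log2}=o(1).
\]
Therefore $|\nu'(P'_rg)-\bar g|\le e^{-\lambda S/4}\|g\|_\infty+2\|g\|_\infty\nu'(\mathcal{A})=o(1)$. Also $|\bar g-\pi_p(g)|\le2\|g\|_\infty q^{|\Lambda'|}=o(1)$. With \eqref{eq:relax} this gives $\mathbb{E}^x[g(X_t)]=\pi_p(g)+o(1)$, uniformly over $x$ with $\mathrm{dist}(0,x)\le\kappa_1t$, and Theorem~\ref{thm:main} is proved. \qed

\section{Proof of the uniform spectral gap}\label{sec:gap}

The measure $\pi^*_\Lambda$ is not a product, and no site of $\Lambda$ is updated unconditionally. Both obstacles disappear after conditioning on the rightmost particle $\xi$: to its left the sites are independent, and $\xi$ acts as a fixed occupied boundary site. Keeping from $c_i$ only the contribution of the right neighbor leads to the East inequality below. It then remains to control the variance carried by $\xi$ itself, a geometric random variable. In this section we write $x_i$ for $x(i)$.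

\subsection{The East inequality}

\begin{lemma}[East inequality; Aldous--Diaconis, Cancrini--Martinelli--Roberto--Toninelli]\label{lem:east}
There is $C_E=C_E(p)<\infty$ such that for all $n\ge1$ and $f:\{0,1\}^{[1,n]}\to\mathbb{R}$, with the convention $x_{n+1}=1$,
\[
\mathrm{Var}_\pi(f)\le C_E\sum_{i=1}^n\pi(x_{i+1}\mathrm{Var}_if).
\]
\end{lemma}

We include a proof. Let $C_n$ be the best constant for $[1,n]$. It is finite: if the right side vanishes, $f$ is unchanged by filling the sites $n,n-1,\dots,1$ in turn, so $f$ is constant, and a positive definite form on the finite-dimensional space of mean-zero functions is bounded below. It is nondecreasing in $n$, since a function on $[1,n]$, shifted by one site, is a function on $[1,n+1]$ with $\mathrm{Var}_1f=0$. The task is to bound $C_{\lfloor 3m/2\rfloor}/C_m$ by factors whose product converges. To this end we first treat a caricature with two blocks, in which the constraint is satisfied with probability close to one.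

\begin{lemma}[Two blocks]\label{lem:two}
Let $B_1=[1,a]$, $B_2=[a+1,n]$, $\Delta=[a+1,a+\ell]\subset B_2$ with $\ell\geq1$, let $\chi$ be the indicator that $\Delta$ contains a particle, and $\varepsilon=q^\ell$. Then
\[
\mathrm{Var}_\pi(f)\le(1-\sqrt\varepsilon)^{-1}\,\pi\bigl(\mathrm{Var}_{B_2}f+\chi\,\mathrm{Var}_{B_1}f\bigr).
\]
\end{lemma}

\begin{proof}
Let $\mathcal{L}f=(\pi_{B_2}f-f)+\chi(\pi_{B_1}f-f)$. The maps $\pi_{B_1},\pi_{B_2}$ are orthogonal projections in $L^2(\pi)$, and multiplication by $\chi$, a function of $x_{B_2}$, commutes with $\pi_{B_1}$. So $\mathcal{L}$ is self-adjoint, kills constants, and $-\pi(f\mathcal{L}f)=\pi(\mathrm{Var}_{B_2}f+\chi\mathrm{Var}_{B_1}f)$. It suffices to show that if $f\ne0$, $\pi(f)=0$ and $-\mathcal{L}f=\mu f$ with $\mu<1$, then $\mu=1-\sqrt\varepsilon$. Let $v=\pi_{B_2}f$, a function of $x_{B_1}$, and $w=\pi_{B_1}f$, a function of $x_{B_2}$. The eigenvalue equation reads $f=(v+\chi w)/(1+\chi-\mu)$. Applying $\pi_{B_2}$ shows that $(1-k)v$ is constant, where $k=\pi\bigl(1/(1+\chi-\mu)\bigr)$.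 If $k\ne1$, then $v$ is constant with $\pi(v)=0$, so $v=0$; then $f$ depends only on $x_{B_2}$, so $w=f$ and $(1+\chi-\mu)f=\chi f$, which forces $f=0$. Hence $k=1$. With $\rho=1-\mu>0$ this says $\frac{1-\varepsilon}{1+\rho}+\frac\varepsilon\rho=1$, that is $\rho+\varepsilon=\rho+\rho^2$, so $\rho=\sqrt\varepsilon$.
\end{proof}

\begin{proof}[Proof of Lemma~\ref{lem:east}]
Let $m\ge8$, $\ell=\lfloor m^{1/3}\rfloor$ and $n=2m-\ell^2$. Since $\ell^2\le m^{2/3}\le m/2$, we have $n\ge3m/2$. For $0\le r<\ell$ cut at $a=a_r=m-\ell^2+r\ell$ and let $\Delta_r=[a_r+1,a_r+\ell]$. Then $\ell\le|B_2|=m-r\ell\le m$ and $a_r+\ell\le m$. Write $e_i=\pi(x_{i+1}\mathrm{Var}_if)$. The block $B_2$ has the boundary site $n+1$ to its right, so $\pi(\mathrm{Var}_{B_2}f)\le C_m\sum_{i\in B_2}e_i$.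

For $B_1$ the boundary is supplied by the rightmost particle $\xi$ of $\Delta_r$, which exists when $\chi=1$. The event $\{\xi=j\}$ depends only on sites $\ge j$, and $B_1\subset[1,j-1]$ with $j-1\le m$. The law of total variance gives $\pi_{[1,j-1]}(\mathrm{Var}_{B_1}f)\le\mathrm{Var}_{[1,j-1]}f$, and on $\{\xi=j\}$ we have $x_j=1$. Hence
\[
\pi(\mathbf{1}_{\xi=j}\mathrm{Var}_{B_1}f)\le\pi(\mathbf{1}_{\xi=j}\mathrm{Var}_{[1,j-1]}f)\le C_m\sum_{i<j}\pi(\mathbf{1}_{\xi=j}\,x_{i+1}\mathrm{Var}_if).
\]
Summing over $j\in\Delta_r$ gives $\pi(\chi\mathrm{Var}_{B_1}f)\le C_m\sum_{i\le a_r+\ell}e_i$. By Lemma~\ref{lem:two},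
\[
\mathrm{Var}_\pi(f)\le\frac{C_m}{1-q^{\ell/2}}\Bigl(\sum_{i=1}^ne_i+\sum_{i\in\Delta_r}e_i\Bigr).
\]
For a single $r$ the overlap could cost a factor $2$. But the $\Delta_r$ are disjoint, so averaging over the $\ell$ values of $r$ gives
\[
C_{\lfloor3m/2\rfloor}\le C_n\le C_m\,\frac{1+1/\ell}{1-q^{\ell/2}} .
\]
Iterate from $m_0=8$ with $m_{k+1}=\lfloor3m_k/2\rfloor\ge\frac43m_k$. Then $\ell_k=\lfloor m_k^{1/3}\rfloor\ge\frac12m_k^{1/3}$ grows geometrically, so $\sum_k1/\ell_k$ and $\sum_kq^{\ell_k/2}$ converge (here $p>0$ is used), the product of the factors converges, and $\sup_nC_n=\sup_kC_{m_k}<\infty$.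
\end{proof}

\subsection{Proof of Proposition~\ref{prop:gap}}

Let $\Lambda=[1,n]$, $c_i=c_i^\Lambda$, $\xi=\max x$ and $F(k)=\pi^*(f\mid\xi=k)$. We bound the two terms of $\mathrm{Var}_{\pi^*}(f)=\pi^*(\mathrm{Var}(f\mid\xi))+\mathrm{Var}_{\pi^*}(F(\xi))$.

\emph{Variance given $\xi$.} Given $\xi=k$, the sites $<k$ are independent Bernoulli($p$), $x_k=1$, and the sites $>k$ are empty. Lemma~\ref{lem:east} on $[1,k-1]$ and $x_{i+1}\le2c_i$ for $i<n$ give
\[
\pi^*(\mathrm{Var}(f\mid\xi))\le C_E\sum_k\sum_{i<k}\pi^*(\mathbf{1}_{\xi=k}\,x_{i+1}\mathrm{Var}_if)\le2C_E\,D^*_\Lambda(f).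
\]

\emph{A Poincar\'e inequality for $\xi$.} We have $\pi^*(\xi=k)=pq^{n-k}/Z_\Lambda$. Put $F_j=F(n-j)$ and $b_i=F_{i+1}-F_i$. By the Cauchy--Schwarz inequality,
\[
(F_j-F_0)^2\le\sum_{i<j}q^{-i/2}\sum_{i<j}q^{i/2}b_i^2\le\frac{q^{-j/2}}{q^{-1/2}-1}\sum_{i<j}q^{i/2}b_i^2 .
\]
Multiply by $q^j$, sum over $j$, and use $\sum_{j>i}q^{j/2}\le q^{(i+1)/2}/(1-\sqrt q)$ and $q^{-1/2}-1=(1-\sqrt q)/\sqrt q$:
\[
\sum_jq^j(F_j-F_0)^2\le C_H\sum_iq^{i+1}b_i^2,\qquad C_H=(1-\sqrt q)^{-2}.
\]
Since a variance is at most the mean square deviation from the constant $F_0$, setting $k=n-i-1$ yields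
\begin{equation}\label{eq:hardy}
\mathrm{Var}_{\pi^*}(F(\xi))\le C_H\sum_{k=1}^{n-1}\pi^*(\xi=k)\bigl(F(k)-F(k+1)\bigr)^2 .
\end{equation}

\emph{Moving $\xi$ by allowed flips.} To pass from $\xi=k$ to $\xi=k+1$, create a particle at $k+1$, which is allowed since $k$ is occupied, and then resample site $k$, which is allowed since $k+1$ is occupied. With $F(k+1;a)=\pi^*(f\mid\xi=k+1,x_k=a)$ we have $F(k+1)=pF(k+1;1)+qF(k+1;0)$, so
\[
F(k)-F(k+1)=\bigl[F(k)-F(k+1;1)\bigr]+q\bigl[F(k+1;1)-F(k+1;0)\bigr].
\]
Let $\Gamma_k=\{x_k=1,\ x_i=0\text{ for }i>k+1\}$, so $\pi^*(\xi=k)=q\,\pi^*(\Gamma_k)$. The first bracket is the average over the sites $<k$ of $f(x^{k+1,0})-f(x^{k+1,1})$ on $\Gamma_k$, and the square of this difference is $\mathrm{Var}_{k+1}f/(pq)$. By Jensen's inequality and $\mathbf{1}_{\Gamma_k}\le2c_{k+1}$,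
\[
\pi^*(\xi=k)\bigl[F(k)-F(k+1;1)\bigr]^2\le\tfrac1p\,\pi^*(\mathbf{1}_{\Gamma_k}\mathrm{Var}_{k+1}f)\le\tfrac2p\,\pi^*(c_{k+1}\mathrm{Var}_{k+1}f).
\]
The second bracket is the average over the sites $<k$ of $f(x^{k,1})-f(x^{k,0})$ on $\{\xi=k+1\}$. By Jensen's inequality, $\pi^*(\xi=k)=q\,\pi^*(\xi=k+1)$ and $\mathbf{1}_{\xi=k+1}\le2c_k$,
\[
\pi^*(\xi=k)\,q^2\bigl[F(k+1;1)-F(k+1;0)\bigr]^2\le\tfrac{q^2}p\,\pi^*(\mathbf{1}_{\xi=k+1}\mathrm{Var}_kf)\le\tfrac2p\,\pi^*(c_k\mathrm{Var}_kf).
\]
Insert both bounds in \eqref{eq:hardy}, using $(a+b)^2\le2a^2+2b^2$. Each site occurs at most once in each of the two families of terms, so $\mathrm{Var}_{\pi^*}(F(\xi))\le\frac{8C_H}pD^*_\Lambda(f)$. The proposition holds with $\lambda^{-1}=2C_E+8C_H/p$. \qed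

\begin{thebibliography}{9}

\bibitem{BAB}
``Biased Annihilating Branching Process (BAB)'',
\texttt{http://staff.utia.cas.cz/swart/present/Banff\_blackboard.pdf}

\bibitem{NS93}
Neuhauser and Sudbury, 1993.

\bibitem{Sud99}
Sudbury, 1999.

\end{thebibliography}
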